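
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem*{thmA}{Theorem A}
\newtheorem*{thmB}{Theorem B}
\newtheorem*{claim}{Claim}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\newtheorem{example}[theorem]{Example}
\newtheorem{remark}[theorem]{Remark}

\title[Mapping reflection and generic embeddings]{Mapping reflection does not yield countably closed generic embeddings with critical point $\omega_1$}


\begin{abstract}
The Mapping Reflection Principle MRP is a consequence of the Proper Forcing Axiom PFA. We show, assuming the consistency of a supercompact cardinal, that neither MRP nor PFA implies the existence of a generic elementary embedding $j:V\to M$ with critical point $\omega_1$ and with $M$ closed under countable sequences of the generic extension. The model is a forcing extension $W$ of a universe $V$ with a supercompact cardinal $\kappa$ and no inaccessible cardinal above $\kappa$. In $W$ we have $\omega_2=\kappa$, and $\omega_1$ is a cardinal $\lambda$ that is inaccessible in $V$. A covering property makes $j(\omega_1)$ inaccessible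 in $V$, and a single function $f:\omega_1\to\omega_1$ that dominates the order types of suitable filtrations of unboundedly many ordinals below $\omega_2$ makes $j(\omega_1)>\kappa$. To have such an $f$ together with PFA, we iterate a class of posets slightly larger than the class of proper posets.
\end{abstract}


\section{The question and the answer}

\subsection{Mapping reflection}
For an uncountable set $X$ let $[X]^\omega$ be the set of its countably infinite subsets. A set $E\subseteq[X]^\omega$ is \emph{club} if it is $\subseteq$-cofinal in $[X]^\omega$ and closed under unions of increasing $\omega$-sequences; a subset of $[X]^\omega$ is \emph{stationary} if it meets every club. As usual, $H(\theta)$ is the set of all sets whose transitive closure has size less than $\theta$.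

We equip $[X]^\omega$ with the \emph{Ellentuck topology}, whose basic open sets are
\[
[x,N]=\{Y\in[X]^\omega: x\subseteq Y\subseteq N\},\qquad x\subseteq X\text{ finite},\ N\in[X]^\omega .
\]
If $Y\in[x,N]$ then $[x,Y]\subseteq[x,N]$. So a set $\Sigma$ is open if and only if for each $Y\in\Sigma$ there is a finite $x\subseteq Y$ such that every infinite $Z$ with $x\subseteq Z\subseteq Y$ is in $\Sigma$.

Let $\theta$ be regular with $[X]^\omega\in H(\theta)$, and let $M\prec H(\theta)$ be countable with $[X]^\omega\in M$. A set $\Sigma\subseteq[X]^\omega$ is \emph{$M$-stationary} if $E\cap\Sigma\cap M\ne\emptyset$ for every club $E\subseteq[X]^\omega$ with $E\in M$; that is, $M$ itself contains witnesses that $\Sigma$ meets all the clubs that $M$ knows.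

An \emph{open stationary set mapping} for $X$ and $\theta$ is a function $\Sigma$ whose domain is a club in $[H(\theta)]^\omega$ consisting of countable $M\prec H(\theta)$ with $X\in M$ (so that $[X]^\omega\in M$, by elementarity), and such that for each $M$ in the domain $\Sigma(M)\subseteq[X]^\omega$ is open and $M$-stationary. A sequence $\langle N_\nu\rangle$ is a \emph{continuous $\in$-chain} if $N_\xi\in N_\nu$ for $\xi<\nu$ and $N_\nu=\bigcup_{\xi<\nu}N_\xi$ for limit $\nu>0$. The \emph{Mapping Reflection Principle} MRP says: for every uncountable $X$, every regular $\theta$ with $[X]^\omega\in H(\theta)$ and every open stationary set mapping $\Sigma$ for $X$ and $\theta$ there is a continuous $\in$-chain $\langle N_\nu:\nu<\omega_1\rangle$ of elements of $\operatorname{dom}(\Sigma)$ such that for every limit ordinal $0<\nu<\omega_1$ there is $\nu_0<\nu$ with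
\[
N_\xi\cap X\in\Sigma(N_\nu)\qquad\text{for all }\xi\text{ with }\nu_0<\xi<\nu .
\]

The following example, which is not used later, shows how the principle is applied.

\begin{example}\label{ex:guess}
For each limit $\delta<\omega_1$ fix a cofinal $C_\delta\subseteq\delta$ of order type $\omega$. \emph{Under MRP there is a club $D\subseteq\omega_1$ such that $D\cap C_\delta$ is finite for every limit point $\delta<\omega_1$ of $D$.} Let $X=\omega_1$ and let $\theta$ be regular with $[\omega_1]^\omega\in H(\theta)$. For countable $M\prec H(\theta)$ with $\omega_1\in M$ put $\delta=M\cap\omega_1$ and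
\[
\Sigma(M)=\{Y\in[\omega_1]^\omega:\ \sup Y<\delta,\ \sup Y\notin C_\delta\}.
\]
\emph{Open.} Let $Y\in\Sigma(M)$. If $\sup Y\in Y$ let $\zeta=\sup Y$. Otherwise $C_\delta\cap\sup Y$ is finite and $Y$ is cofinal in $\sup Y$; let $\zeta\in Y$ be above all elements of $C_\delta\cap\sup Y$. If $\zeta\in Z\subseteq Y$, then $\sup Z$ lies in the interval $[\zeta,\sup Y]$, which misses $C_\delta$. \emph{$M$-stationary.} If $E\in M$ is club in $[\omega_1]^\omega$, the limit ordinals $\nu<\omega_1$ with $\nu\in E$ form a club $D_E\in M$ of $\omega_1$. Its increasing enumeration is in $M$, so $D_E\cap\delta=D_E\cap M$ has order type $\delta>\omega$ and is not contained in $C_\delta$. Any $\nu\in (D_E\cap\delta)\setminus C_\delta$ is in $E\cap\Sigma(M)\cap M$. \emph{Reflection.} Let $\langle N_\nu\rangle$ be as in MRP, $\delta_\nu=N_\nu\cap\omega_1$ and $D=\{\delta_\nu:\nu<\omega_1\}$. A limit point of $D$ is $\delta_\nu$ with $\nu$ limit. For $\nu_0<\xi<\nu$ we have $\delta_\xi\notin C_{\delta_\nu}$, and $C_{\delta_\nu}\cap(\delta_{\nu_0}+1)$ is finite.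
\end{example}

\subsection{Generic embeddings}
Let $W$ be a universe of set theory. By a \emph{generic embedding of $W$} we mean an elementary embedding $j:W\to M\subseteq W'$, where $W'$ is a generic extension of $W$ by a set forcing, $M$ is transitive, and $j$ and $M$ are classes of $W'$ definable in $W'$ from parameters. We call $j$ \emph{countably closed} if every countable sequence of elements of $M$ that lies in $W'$ belongs to $M$. In the usual notation this is an embedding $j:V\to M\subseteq V^Q$ with $M^{<\omega_1}\subseteq M$: some condition of the forcing $Q$ forces that $j$ and $M$ are as described. We are interested in embeddings whose critical point is $\omega_1^W$.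

Two sources of countably closed generic embeddings with critical point $\omega_1$ are known. If $NS_{\omega_1}$ is saturated, one may take $Q=\mathcal P(\omega_1)/NS_{\omega_1}$; if there is a Woodin cardinal $\delta$, the countable stationary tower $\mathbb Q_{<\delta}$ gives such an embedding. The following question is posed in \cite{SMR}:

\begin{quote}
\emph{Does MRP imply that there is a $Q$ and a generic elementary embedding $j:V\to M\subseteq V^Q$ such that $\operatorname{crit}(j)=\omega_1$ and $M^{<\omega_1}\subseteq M$?}
\end{quote}

To see what a counterexample must look like, ask where $j(\omega_1)$ can be. Countable closure implies that $j(\omega_1)$ is $\omega_1$ of the generic extension (Section~\ref{sec:general}, Step 2). In particular $\omega_1<j(\omega_1)$ becomes countable, and $j(\omega_1)$ is a cardinal of the ground model, so $j(\omega_1)\ge\omega_2$. If $Q$ has the $\omega_2$-chain condition, as it does in the saturated case, then $\omega_2$ remains a cardinal, and hence $j(\omega_1)=\omega_2$. So we look for a model of MRP in which $j(\omega_1)=\omega_2$ is impossible and in which a larger value of $j(\omega_1)$ would have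 to be a large cardinal of an inner model that has no such cardinals. Nothing in the construction of models of PFA from a supercompact cardinal $\kappa$ requires large cardinals above $\kappa$, and this leaves room for a negative answer.

\subsection{The answer}
PFA is the statement that for every proper poset $Q$ and every family of $\aleph_1$ dense subsets of $Q$ there is a filter on $Q$ that meets all of them (properness is recalled in Section~\ref{sec:prelim}).

\begin{thmA}
If ZFC $+$ ``there is a supercompact cardinal'' is consistent, so is ZFC $+$ PFA $+$ MRP $+$ ``there are no $Q$ and no generic elementary embedding $j:V\to M\subseteq V^Q$ with $\operatorname{crit}(j)=\omega_1$ and $M^{<\omega_1}\subseteq M$''.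
\end{thmA}

The quoted statement is a schema over the formulas that define $j$ and $M$. The proof uses the elementarity of $j$ only for a fixed finite list of formulas, and it works for every choice of the defining formulas. Theorem A follows from a more informative statement.

\begin{thmB}
Let $\kappa$ be supercompact in $V$ and let $\lambda<\kappa$ be inaccessible. There is a generic extension $W$ of $V$ with $W\models$ PFA $+$ MRP, $\omega_1^W=\lambda$ and $\omega_2^W=\kappa$, such that for every generic embedding $j:W\to M\subseteq W'$ with $\operatorname{crit}(j)=\lambda$ the following hold.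
\begin{enumerate}
\item $j(\lambda)>\kappa$ (no closure of $M$ is needed).
\item If $j$ is countably closed, then $j(\lambda)$ is an inaccessible cardinal of $V$ above $\kappa$.
\end{enumerate}
\end{thmB}

Part (1) rules out the case $j(\omega_1)=\omega_2$ discussed above.

\begin{proof}[Proof of Theorem A from Theorem B]
Let $\kappa$ be supercompact. If there is an inaccessible cardinal above $\kappa$, let $\delta$ be the least one and pass to $V_\delta\models$ ZFC; there $\kappa$ is still supercompact, because the normal measures on $P_\kappa\theta$ for $\theta<\delta$ are elements of $V_\delta$. So we may assume that $V$ has no inaccessible cardinal above $\kappa$. As $\kappa$ is a limit of inaccessibles, there is an inaccessible $\lambda<\kappa$. Let $W$ be given by Theorem B. If in $W$ some condition $q$ of some $Q$ forced the existence of an embedding as in the question, take a generic $K\ni q$ and apply Theorem B(2) to $W'=W[K]$: then $V$ has an inaccessible cardinal above $\kappa$, a contradiction.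
\end{proof}

Section~\ref{sec:bounds} isolates the two properties of $W$ that force $j(\lambda)$ to be large. The rest of the paper constructs a $W$ with these properties that also satisfies PFA.

\section{Two bounds on $j(\omega_1)$}\label{sec:bounds}

\subsection{The smallest case: a L\'evy collapse}\label{sec:warmup}
Let $\lambda$ be inaccessible in $V$ and let $c\subseteq Col(\omega,{<}\lambda)$ be $V$-generic. This poset of finite partial functions has the $\lambda$-c.c.\ and collapses all ordinals below $\lambda$ to $\omega$, so $\lambda=\omega_1$ in $U=V[c]$. Let $j:U\to M\subseteq U'$ be a countably closed generic embedding with $\operatorname{crit}(j)=\lambda$. As mentioned, $j(\lambda)=\omega_1^{U'}$.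

\emph{$V$ has many subsets of $\lambda$, but few traces.} Let $\mathcal A=\mathcal P(\lambda)^V$. For $\nu<\lambda$ the set $\{A\cap\nu:A\in\mathcal A\}=\mathcal P(\nu)^V$ has $V$-cardinality less than $\lambda$, because $\lambda$ is inaccessible in $V$; so it is countable in $U$. Apply $j$ to this statement and take $\nu=\lambda<j(\lambda)$: in $M$ the set $\{B\cap\lambda:B\in j(\mathcal A)\}$ is countable. If $A\in\mathcal A$, then $j(A)\cap\lambda=A$, since $j$ fixes the ordinals below $\lambda$. So $\mathcal A$ is a subset of a set that is countable in $M$, hence in $U'$, and therefore $(2^\lambda)^V<\omega_1^{U'}=j(\lambda)$. To get $(2^{|\gamma|})^V<j(\lambda)$ for all $\gamma<j(\lambda)$ we shall replace the trace on $\lambda$ by the trace on $j''\gamma$; countable closure puts this set into $M$.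

\emph{A function that dominates order types.} Put $f(\nu)=(|\nu|^+)^V$ for infinite $\nu<\lambda$ and $f(n)=0$ for $n<\omega$. Since $\lambda$ is a limit cardinal of $V$, $f$ maps into $\lambda$. Let $\lambda\le\alpha<(\lambda^+)^V$ and let $h\in V$ be a bijection from $\lambda$ onto $\alpha$. For infinite $\xi<\lambda$,
\[
\operatorname{ot}(h[\xi])<(|\xi|^+)^V=f(\xi).
\]
Apply $j$ and take $\xi=\lambda$. Since $j(h)(\xi)=j(h(\xi))$ for $\xi<\lambda$, we have $j(h)[\lambda]=j''\alpha$, a set of order type $\alpha$. Hence $\alpha<j(f)(\lambda)<j(\lambda)$.

For countably closed embeddings of $U$ the second argument gives nothing beyond the first. It becomes essential in an extension $W$ of $U$ in which $\omega_1=\lambda$ and $\omega_2$ is a large cardinal $\kappa$ of $V$. If $j$ is countably closed, then $j(\lambda)$ is a cardinal of $W$ above $\lambda$, so $j(\lambda)\ge\kappa$; but $\kappa$ itself is inaccessible in $V$, so inaccessibility of $j(\lambda)$ in $V$ does not exclude $j(\lambda)=\kappa$. The second argument would exclude it if it worked for unboundedly many $\alpha<\kappa$. However, for $(\lambda^+)^V\le\alpha<\kappa$ a bijection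 $h:\lambda\to\alpha$ exists only in an extension that collapses the cardinality of $\alpha$ to $\lambda$, and then nothing guarantees $\operatorname{ot}(h[\xi])<f(\xi)$. So we shall collapse in such a way that the inequality survives.

\subsection{The general statement}\label{sec:general}

\begin{proposition}\label{prop:embed}
Let $W$ be a generic extension of $V$ such that $\lambda=\omega_1^W$ is inaccessible in $V$, and let $j:W\to M\subseteq W'$ be a generic embedding of $W$ with $\operatorname{crit}(j)=\lambda$.
\begin{enumerate}
\item[(a)] Suppose that $\kappa>\lambda$ is a limit ordinal, $f:\lambda\to\lambda$ is in $W$, and for unboundedly many $\alpha<\kappa$ there is in $W$ a continuous $\subseteq$-increasing sequence $\langle a_\xi:\xi<\lambda\rangle$ of countable sets with union $\alpha$ such that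
\[
a_\xi\cap\lambda\in\lambda\quad\text{and}\quad \operatorname{ot}(a_\xi)<f(a_\xi\cap\lambda)\qquad\text{for all }\xi<\lambda .
\]
Then $j(\lambda)>\kappa$.
\item[(b)] Suppose that every countable set of ordinals in $W$ is covered by a set in $V$ of $V$-cardinality less than $\lambda$, and that $j$ is countably closed. Then $j(\lambda)$ is an inaccessible cardinal of $V$.
\end{enumerate}
\end{proposition}

\begin{proof}
Since $M$ is transitive and $j(\alpha)\ge\alpha$ for all ordinals $\alpha$, all ordinals are in $M$. Put $\mu=j(\lambda)$. Then $\mu=\omega_1^M>\lambda$.

\emph{Step 1: proof of} (a). Let $\lambda\le\alpha<\kappa$ and let $\mathbf a=\langle a_\xi:\xi<\lambda\rangle$ be as in (a). If $\xi<\lambda$, then $j(\mathbf a)_\xi=j(a_\xi)=j''a_\xi$, because $j(\xi)=\xi$ and $a_\xi$ is countable. The sequence $j(\mathbf a)$ is continuous and has length $\mu>\lambda$, so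
\[
j(\mathbf a)_\lambda=\bigcup_{\xi<\lambda}j''a_\xi=j''\alpha .
\]
This set has order type $\alpha$, and $j''\alpha\cap j(\lambda)=j''\lambda=\lambda$. By elementarity,
\[
\alpha=\operatorname{ot}(j(\mathbf a)_\lambda)<j(f)\bigl(j(\mathbf a)_\lambda\cap j(\lambda)\bigr)=j(f)(\lambda)<\mu .
\]
This holds for unboundedly many $\alpha<\kappa$, so $\kappa\le j(f)(\lambda)<\mu$.

From now on we make the assumptions of (b).

\emph{Step 2: $\mu=\omega_1^{W'}$.} If a nonzero ordinal $\alpha$ is countable in $W'$, then a surjection $\omega\to\alpha$ is a countable sequence of elements of $M$, so it is in $M$ and $\alpha<\omega_1^M$. Hence $\omega_1^{W'}\le\omega_1^M=\mu$. Conversely, $\omega_1^M\le\omega_1^{W'}$ because $M\subseteq W'$. In particular $\mu$ is regular and uncountable in $W'$, hence also in $V$.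

\emph{Step 3: $(2^{|\gamma|})^V<\mu$ for every $\gamma<\mu$.} We may assume that $\gamma$ is infinite. Let $\mathcal A=\mathcal P(\gamma)^V$. In $W$ the following holds:
\begin{equation}\label{eq:traces}
\text{for every countable }N\subseteq\gamma,\text{ the set }\{A\cap N:A\in\mathcal A\}\text{ is countable.}
\end{equation}
Indeed, by covering $N\subseteq N'$ for some $N'\in V$ with $N'\subseteq\gamma$ and $|N'|^V<\lambda$. The set $\{A\cap N':A\in\mathcal A\}\subseteq\mathcal P(N')^V$ has $V$-cardinality less than $\lambda=\omega_1^W$, because $\lambda$ is a strong limit in $V$. It maps onto $\{A\cap N:A\in\mathcal A\}$ by $B\mapsto B\cap N$.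

By Step 2 there is in $W'$ an enumeration $e:\omega\to\gamma$ of $\gamma$. The sequence $j\circ e$ is a countable sequence of ordinals in $W'$, so it belongs to $M$. Hence $j''\gamma$ is in $M$ and is there a countable subset of $j(\gamma)$. Apply $j$ to \eqref{eq:traces}: the set $\{B\cap j''\gamma:B\in j(\mathcal A)\}$ is countable in $M$, hence in $W'$. It contains $j(A)\cap j''\gamma=j''A$ for each $A\in\mathcal A$, and the map $A\mapsto j''A$ is injective. So $\mathcal A$ is countable in $W'$, and therefore $(2^{|\gamma|})^V=|\mathcal A|^V<\omega_1^{W'}=\mu$.

By Steps 2 and 3, $\mu$ is a regular uncountable strong limit cardinal of $V$.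
\end{proof}

It remains to find $W\models$ PFA with $\omega_2^W=\kappa$ to which both parts apply.

\section{Elementary submodels and forcing}\label{sec:prelim}

This section fixes conventions and recalls standard facts. Whenever we write $N\prec H(\chi)$, the cardinal $\chi$ is regular and uncountable.

\begin{lemma}\label{lem:trace}
Let $N\prec H(\chi)$ be countable, let $A,C\in N$ and let $C$ be club in $[A]^\omega$. Then $N\cap A\in C$.
\end{lemma}

\begin{proof}
Let $N\cap A=\{b_n:n<\omega\}$. Since $C$ is cofinal, elementarity gives $c_n\in C\cap N$ with $b_n\in c_n$ and $c_n\subseteq c_{n+1}$. Each $c_n$ is a countable element of $N$, so $c_n\subseteq N$. Hence $N\cap A=\bigcup_nc_n\in C$.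
\end{proof}

\emph{Posets.} A \emph{poset} is a nonempty preorder with a largest element $1$ (added if necessary). It is \emph{separative} if $q\le r$ whenever $q\Vdash r\in\dot G$. Every poset $Q$ becomes separative if its order is replaced by $q\le^*r\Leftrightarrow q\Vdash r\in\dot G$. If $q\le^*r$ then $q,r$ have a common $\le$-extension, and from this one sees that the replacement changes neither compatibility, nor the generic filters, nor the generic conditions defined next. Iterands of iterations are always taken with their separative order.

\emph{Generic conditions.} Let $N\prec H(\chi)$ with $Q,\mathcal P(Q)\in N$. A condition $q$ is \emph{$(N,Q)$-generic} if $q\Vdash D\cap N\cap\dot G\ne\emptyset$ for every dense $D\subseteq Q$ with $D\in N$. Equivalently, for each such $D$, every $r\le q$ is compatible with an element of $D\cap N$. Let $G\subseteq Q$ be generic over the ground model $B$ and let $N[G]=\{\sigma[G]:\sigma\in N\text{ a name}\}$. Then $N[G]\prec H(\chi)^{B[G]}$ for every generic $G$. If $G$ contains an $(N,Q)$-generic condition, then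
\[
N[G]\cap B=N,\qquad\text{in particular}\qquad N[G]\cap\mathrm{Ord}=N\cap\mathrm{Ord}.
\]
Indeed, if $\sigma\in N$ is a name, the set of conditions that decide $\sigma$ to be a particular element of $B$ or force $\sigma\notin B$ is dense and in $N$. So some element of $N\cap G$ is in this set, and if it decides a value, the value is in $N$ by elementarity.

\emph{Properness.} $Q$ is \emph{proper} if for some regular $\chi$ with $\mathcal P(Q)\in H(\chi)$ there is a club $E\subseteq[H(\chi)]^\omega$ of countable $N\prec H(\chi)$ with $Q,\mathcal P(Q)\in N$ such that every $q\in N\cap Q$ has an $(N,Q)$-generic extension. If this holds for $\chi$ then it holds for every regular $\chi'>\chi$ with $E,H(\chi)\in H(\chi')$: if $N\prec H(\chi')$ is countable with $E,H(\chi)\in N$, then $N\cap H(\chi)\in E$ by Lemma~\ref{lem:trace}; as $N$ and $N\cap H(\chi)$ contain the same subsets of $Q$, the $(N\cap H(\chi),Q)$-generic conditions are $(N,Q)$-generic.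

\emph{Supercompactness.} We use two published theorems. L\'evy--Solovay: forcing of size less than $\kappa$ preserves the supercompactness of $\kappa$. Laver: if $\kappa$ is supercompact, there is $\ell:\kappa\to V_\kappa$ (a \emph{Laver function}) such that for every set $x$ and every $\theta\ge\max(\kappa,|\operatorname{tc}(x)|)$ there is an elementary $i:V\to M$ with $M$ transitive, $\operatorname{crit}(i)=\kappa$, $i(\kappa)>\theta$, $M^\theta\subseteq M$ and $i(\ell)(\kappa)=x$.

\section{Good models}

\emph{Fix for the rest of the paper} $V,\kappa,\lambda$ as in Theorem B, a $V$-generic $c\subseteq Col(\omega,{<}\lambda)$ and $U=V[c]$. Then $\omega_1^U=\lambda$, and $\kappa$ is supercompact in $U$. As in Section~\ref{sec:warmup}, let $f:\lambda\to\lambda$ be the function in $V$ given by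
\[
f(\nu)=(|\nu|^+)^V\ \text{ for infinite }\nu,\qquad f(n)=0\ \text{ for }n<\omega .
\]

The filtrations demanded in Proposition~\ref{prop:embed}(a) will be built from sets of the form $N\cap\alpha$, where $N$ is a countable elementary submodel. So we need models whose ordinals have small order type.

\begin{definition}
Let $U^*$ be a generic extension of $U$ (possibly $U$ itself) and let $\chi>\lambda$ be regular in $U^*$. A countable $N\prec H(\chi)$ is \emph{good} if $\lambda,f\in N$, $N\cap\lambda\in\lambda$ and
\[
\operatorname{ot}(N\cap\chi)<f(N\cap\lambda).
\]
(Here $N\cap\chi=N\cap\mathrm{Ord}$.) We say that $U^*$ \emph{has good models} if for every regular $\chi>\lambda$ the good $N\prec H(\chi)$ form a stationary subset of $[H(\chi)]^\omega$.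
\end{definition}

If $U^*$ has good models then $\lambda=\omega_1^{U^*}$: otherwise $\lambda$ is countable in $U^*$ and there is a good $N$ containing a surjection $\omega\to\lambda$, so $\lambda\subseteq N$, contradicting $N\cap\lambda\in\lambda$. Note that, for countable elementary submodels containing $\lambda$ and $f$, goodness of $N$ depends only on $N\cap\mathrm{Ord}$. This is what will make the notion survive forcing.

\begin{lemma}\label{lem:Ugood}
$U$ has good models.
\end{lemma}

\begin{proof}
Let $C\in U$ be a club in $[H(\chi)^U]^\omega$ with name $\dot C$, and let $\chi'$ be a regular cardinal much larger than $\chi$. In $V$ build $X_n\prec H(\chi')^V$ for $n<\omega$ with $\dot C,\chi,\lambda,f\in X_0$, $|X_n|<\lambda$, $X_n\cap\lambda\in\lambda$, $X_n\subseteq X_{n+1}$ and $X_n\in X_{n+1}$. This is possible since $\lambda$ is regular and uncountable. Put $N_0=\bigcup_nX_n$ and $\nu=N_0\cap\lambda$, an infinite ordinal below $\lambda$. Since $|X_n|\in X_{n+1}\cap\lambda\subseteq\nu$ and $\nu\subseteq N_0$, we get $|N_0|=|\nu|$ in $V$.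

We have $N_0[c]\prec H(\chi')^U$. We claim that $N_0[c]$ and $N_0$ have the same ordinals. Let $\sigma\in N_0$ be a name such that $\sigma[c]$ is an ordinal. In $N_0$ there is a maximal antichain $A$ of conditions each of which either decides $\sigma$ to be a particular ordinal or forces that $\sigma$ is not an ordinal. By the $\lambda$-c.c.\ $|A|<\lambda$, so $|A|\in N_0\cap\lambda=\nu$; since $\nu\subseteq N_0$ and $N_0$ contains an enumeration of $A$ in type $|A|$, we get $A\subseteq N_0$. The element of $A\cap c$ is in $N_0$, and so is the value $\sigma[c]$ that it decides.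

Let $N=N_0[c]\cap H(\chi)^U$. It is countable in $U$, $N\prec H(\chi)^U$, $\lambda,f\in N$, and $N\in C$ by Lemma~\ref{lem:trace} applied to $N_0[c]$. Finally $N\cap\lambda=\nu$ and
\[
\operatorname{ot}(N\cap\chi)\le\operatorname{ot}(N_0\cap\mathrm{Ord})<(|N_0|^+)^V=(|\nu|^+)^V=f(\nu).\qedhere
\]
\end{proof}

\section{$f$-proper forcing}

\subsection{The posets that add filtrations}
Let $U^*$ have good models, so that $\lambda=\omega_1$ in $U^*$. To make an ordinal $\alpha\ge\lambda$ satisfy the requirement of Proposition~\ref{prop:embed}(a) we use the most direct poset. Let $C(\alpha)$ consist of $\emptyset$ and of all $\subseteq$-increasing continuous sequences $s=\langle a_\xi:\xi\le\eta\rangle$ with $\eta<\omega_1$ of countable sets $a_\xi\subseteq\alpha$ such that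
\[
a_\xi\cap\lambda\in\lambda\quad\text{and}\quad\operatorname{ot}(a_\xi)<f(a_\xi\cap\lambda)\qquad\text{for all }\xi\le\eta ,
\]
ordered by end-extension. For $\alpha<\lambda$ let $C(\alpha)$ be trivial.

\begin{remark}\label{rem:notproper}
Let $\alpha\ge\lambda$. If the set $S=\{a\in[\alpha]^\omega:a\cap\lambda\in\lambda,\ \operatorname{ot}(a)\ge f(a\cap\lambda)\}$ is stationary, then no proper poset adds a sequence as in Proposition~\ref{prop:embed}(a) for $\alpha$; in particular, by Lemma~\ref{lem:Calpha} below, $C(\alpha)$ is not proper. Indeed, let $\langle a_\xi:\xi<\omega_1\rangle$ be such a sequence in an extension that preserves $\omega_1$. All $a_\xi$ are infinite and not in $S$. By regularity of $\omega_1$ every countable subset of $\alpha$ is contained in some $a_\xi$, so $\{a_\xi:\xi<\omega_1\}$ is a club in $[\alpha]^\omega$ disjoint from $S$. But proper forcing preserves $\omega_1$ and stationary subsets of $[\alpha]^\omega$.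
\end{remark}

So we cannot rely on iterations of proper posets. We need a class of posets that contains the proper ones (for PFA) and the posets $C(\alpha)$, that preserves $\omega_1$ and covering, and that is closed under countable support iteration. The natural generic condition for $C(\alpha)$ over $N$ has last set $N\cap\alpha$, which is allowed if $N$ is good. Hence we ask for generic conditions over good models only.

\subsection{The class of $f$-proper posets}

\begin{definition}
Work in a generic extension $U^*$ of $U$. A poset $Q$ is \emph{$f$-proper} if there is a set $x$, a \emph{witness}, which codes $Q$, $\mathcal P(Q)$ and $f$, such that for every regular $\chi>\lambda$ with $x\in H(\chi)$, every good $N\prec H(\chi)$ with $x\in N$ and every $q\in N\cap Q$ there is an $(N,Q)$-generic $q'\le q$.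
\end{definition}

If $x$ is a witness, so is $(x,y)$ for every set $y$. So we may assume that a witness codes any further parameters that we need. If $Q$ is $f$-proper, it remains so when its order is replaced by its separative order, since the generic conditions are the same and $q'\le q$ implies $q'\le^*q$. The definition is vacuous if there are no good models containing $x$; therefore it has to be used together with the stationarity of good models, and Lemma~\ref{lem:preserve} shows that this stationarity is not lost.

\begin{lemma}\label{lem:properf}
Proper posets are $f$-proper.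
\end{lemma}

\begin{proof}
Let $E\subseteq[H(\chi_1)]^\omega$ be a club witnessing that $Q$ is proper. As noted in Section~\ref{sec:prelim}, if $N\prec H(\chi)$ is countable and $E,H(\chi_1)\in N$, then every $q\in N\cap Q$ has an $(N,Q)$-generic extension. So a set coding $Q$, $\mathcal P(Q)$, $f$, $E$ and $H(\chi_1)$ is a witness.
\end{proof}

\begin{lemma}\label{lem:preserve}
Let $U^*$ have good models, let $Q\in U^*$ be $f$-proper and let $G\subseteq Q$ be generic over $U^*$. Then $U^*[G]$ has good models, so that $\omega_1=\lambda$ is preserved, and every countable set of ordinals in $U^*[G]$ is covered by a set in $U^*$ that is countable in $U^*$.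
\end{lemma}

\begin{proof}
Let $q\in Q$, let $\dot h$ name a function from $\omega$ to the ordinals, and let $q$ force that $\chi>\lambda$ is regular and $\dot C$ is a club in $[H(\chi)]^\omega$ of the extension. Let $\chi'$ be a large regular cardinal. By stationarity there is a good $N\prec H(\chi')$ that contains $q,\dot h,\dot C,\chi$ and a witness for $Q$. Let $q'\le q$ be $(N,Q)$-generic and let $G\ni q'$. Then $N[G]\cap\mathrm{Ord}=N\cap\mathrm{Ord}$. So $\operatorname{ran}(\dot h[G])\subseteq N\cap\mathrm{Ord}$, which is a countable set in $U^*$. Let $N'=N[G]\cap H(\chi)^{U^*[G]}$. Then $N'\prec H(\chi)^{U^*[G]}$, and $N'\in\dot C[G]$ by Lemma~\ref{lem:trace}. It is good, since $N'\cap\lambda=N\cap\lambda$ and $\operatorname{ot}(N'\cap\chi)\le\operatorname{ot}(N\cap\chi')<f(N\cap\lambda)$. As $q$ was arbitrary, both statements follow by density.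
\end{proof}

\begin{lemma}\label{lem:Calpha}
Let $U^*$ have good models. Then $C(\alpha)$ is $f$-proper. If $\alpha\ge\lambda$, it adds a continuous $\subseteq$-increasing sequence $\langle a_\xi:\xi<\omega_1\rangle$ of countable sets with union $\alpha$ such that $a_\xi\cap\lambda\in\lambda$ and $\operatorname{ot}(a_\xi)<f(a_\xi\cap\lambda)$ for all $\xi$. In particular $|\alpha|=\omega_1$ in the extension.
\end{lemma}

\begin{proof}
The trivial poset is $f$-proper, so let $\alpha\ge\lambda$. Given $s\in C(\alpha)$ and $\zeta<\alpha$, choose a good $N\prec H(\chi)$, $\chi>\alpha$, with $\alpha,s,\zeta\in N$. The sets in $s$ are countable elements of $N$, hence subsets of $N\cap\alpha$, and $N\cap\alpha\cap\lambda=N\cap\lambda\in\lambda$. Since $\operatorname{ot}(N\cap\alpha)<f(N\cap\lambda)$, the sequence $s^\frown\langle N\cap\alpha\rangle$ is a condition. It properly extends $s$ and has $\zeta$ in its last set. So every condition has a proper extension, and $D_\zeta=\{s\ne\emptyset:\zeta\in\text{the last set of }s\}$ is dense.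

For $f$-properness let $N\prec H(\chi)$ be good with $\alpha,C(\alpha),\mathcal P(C(\alpha))\in N$, and let $s_0\in N\cap C(\alpha)$. Build a properly descending sequence $\langle s_n:n<\omega\rangle$ of conditions in $N$ that meets every dense set in $N$. The union $\bigcup_ns_n$ has countable limit length. The union of the sets occurring in it is $N\cap\alpha$: each of these sets is a countable element of $N$, hence contained in $N$, and for $\zeta\in N\cap\alpha$ some $s_n$ is in $D_\zeta\in N$. Since $N$ is good, $\operatorname{ot}(N\cap\alpha)<f(N\cap\lambda)$, so $(\bigcup_ns_n)^\frown\langle N\cap\alpha\rangle$ is a condition. It is below all $s_n$, hence $(N,C(\alpha))$-generic.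

By Lemma~\ref{lem:preserve}, $\omega_1$ is preserved. By the density of the $D_\zeta$ the generic sequence has union $\alpha\ge\omega_1$. Its sets are countable and its length is at most $\omega_1$, so its length is exactly $\omega_1$.
\end{proof}

\section{Iterating $f$-proper posets}

In a countable support iteration $\langle P_\alpha,\dot Q_\alpha:\alpha<\varepsilon\rangle$, conditions $p\in P_\beta$ are functions on $\beta$ with countable support such that each $p(\xi)$ belongs to a fixed set of $P_\xi$-names for elements of $\dot Q_\xi$. This set contains a name for each element of $\dot Q_\xi[G]$, for every generic $G\subseteq P_\xi$, and it is closed, up to forced equality, under mixtures along maximal antichains of $P_\xi$. The order is given by: $r\le p$ if and only if $r{\restriction}\xi\Vdash r(\xi)\le p(\xi)$ for all $\xi<\beta$.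

\begin{lemma}\label{lem:iter}
Let $\langle P_\alpha,\dot Q_\alpha:\alpha<\varepsilon\rangle\in U$ be a countable support iteration with $\Vdash_{P_\alpha}$ ``$\dot Q_\alpha$ is $f$-proper'' for all $\alpha<\varepsilon$. Then $P_\beta$ is $f$-proper for all $\beta\le\varepsilon$.
\end{lemma}

The argument follows the pattern of the preservation of properness. The one new point is that at a successor step we apply the $f$-properness of $\dot Q_{\beta'}$ to the model $N[G]$, which must be good; it is, because it has the same ordinals as $N$. At limits the difficulty is that $q^\dagger$ is assembled from pieces $q_n$, while the conditions $p_n\in N$ that it has to lie below are known only through names; separativity lets us pass from ``forces $p$ into the generic filter'' to ``is below $p$''.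

\begin{proof}
\emph{Each $P_\beta$ is separative.} Suppose $r\not\le p$, and take the least $\xi$ with $r{\restriction}\xi\not\Vdash r(\xi)\le p(\xi)$. Since $\dot Q_\xi$ is forced to be separative, some $s\le r{\restriction}\xi$ and some name $t$ satisfy $s\Vdash t\le r(\xi)\wedge t\perp p(\xi)$. Then $s^\frown t^\frown r{\restriction}(\xi,\beta)$ is a condition below $r$, and it is incompatible with $p$. Hence $r\Vdash p\in\dot G$ if and only if $r\le p$.

\emph{Set-up.} It is enough to treat $P_\varepsilon$; for $P_\beta$ use the iteration of length $\beta$. Choose names $\dot x_\alpha$ for witnesses for $\dot Q_\alpha$. As a witness for $P_\varepsilon$ take a set that codes $f$, the iteration, the sequence $\langle\dot x_\alpha\rangle_\alpha$, and the sets $\mathcal P(P_\beta)$, $\mathcal P(\mathcal P(P_\beta))$ for $\beta\le\varepsilon$, together with a cardinal large enough for the facts of Section~\ref{sec:prelim} to apply. Let $N\prec H(\chi)$ be good and contain this set. By induction on $\beta\in N\cap(\varepsilon+1)$ we prove, for all $\alpha\le\beta$ in $N$: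

\begin{quote}
$(*)_{\alpha,\beta}$ If $q\in P_\alpha$ is $(N,P_\alpha)$-generic and $\dot p$ is a $P_\alpha$-name with $q\Vdash\dot p\in P_\beta\cap N\wedge\dot p{\restriction}\alpha\in\dot G_\alpha$, then there is an $(N,P_\beta)$-generic $q^\dagger\in P_\beta$ with $q^\dagger{\restriction}\alpha=q$ and $q^\dagger\Vdash\dot p\in\dot G_\beta$.
\end{quote}
For $\alpha=0$, $\beta=\varepsilon$ and $p\in P_\varepsilon\cap N$ this yields an $(N,P_\varepsilon)$-generic $q^\dagger$ with $q^\dagger\Vdash p\in\dot G$, that is, $q^\dagger\le p$ by separativity. The case $\alpha=\beta$ is trivial.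

\emph{Successor: $\beta=\beta'+1$ and $\alpha\le\beta'$.} By $(*)_{\alpha,\beta'}$ for $\dot p{\restriction}\beta'$ there is an $(N,P_{\beta'})$-generic $q_1$ with $q_1{\restriction}\alpha=q$ and $q_1\Vdash\dot p{\restriction}\beta'\in\dot G_{\beta'}$. Let $G\subseteq P_{\beta'}$ be generic with $q_1\in G$, and let $p\in N$ be the value of $\dot p$. Then $N[G]\prec H(\chi)^{U[G]}$ has the same ordinals as $N$, so it is good. It contains the witness $\dot x_{\beta'}[G]$ and the condition $p(\beta')[G]$. So there is an $(N[G],\dot Q_{\beta'}[G])$-generic condition below $p(\beta')[G]$. As $G\ni q_1$ was arbitrary, mixing gives a name $\dot r$ which $q_1$ forces to be such a condition. Put $q^\dagger=q_1{}^\frown\dot r$. Then $q^\dagger\Vdash\dot p\in\dot G_\beta$.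

To see that $q^\dagger$ is generic, let $G*g\ni q^\dagger$ be generic and let $D\in N$ be dense in $P_\beta$. The set $D_G=\{p'(\beta')[G]:p'\in D,\ p'{\restriction}\beta'\in G\}$ is in $N[G]$. It is dense in $\dot Q_{\beta'}[G]$: given $\dot y$ and $s\in P_{\beta'}$, there is $p'\in D$ below $s^\frown\dot y$, and $p'{\restriction}\beta'\le s$ forces $p'(\beta')\le\dot y$; so by genericity some such $p'$ has $p'{\restriction}\beta'\in G$. Hence $D_G$ has an element in $N[G]\cap g$. By elementarity it is $p'(\beta')[G]$ for some $p'\in D\cap N[G]$ with $p'{\restriction}\beta'\in G$. Then $p'\in G*g$, and $p'\in N[G]\cap U=N$.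

\emph{Limit: $\beta$ limit and $\alpha<\beta$.} Let $\alpha=\beta_0<\beta_1<\cdots$ be elements of $N$ cofinal in $\sup(N\cap\beta)$, and let $\langle D_n:n<\omega\rangle$ list the dense subsets of $P_\beta$ that are in $N$. We construct $(N,P_{\beta_n})$-generic conditions $q_n\in P_{\beta_n}$ and $P_{\beta_n}$-names $\dot p_n$ such that $q_0=q$, $\dot p_0=\dot p$, $q_{n+1}{\restriction}\beta_n=q_n$ and
\begin{align*}
q_n&\Vdash\dot p_n\in P_\beta\cap N\ \wedge\ \dot p_n{\restriction}\beta_n\in\dot G_{\beta_n},\\
q_{n+1}&\Vdash\dot p_{n+1}\le\dot p_n\ \wedge\ \dot p_{n+1}\in D_n .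
\end{align*}
Given $q_n$ and $\dot p_n$, apply $(*)_{\beta_n,\beta_{n+1}}$ to $\dot p_n{\restriction}\beta_{n+1}$ to get an $(N,P_{\beta_{n+1}})$-generic $q_{n+1}$ with $q_{n+1}{\restriction}\beta_n=q_n$ and $q_{n+1}\Vdash\dot p_n{\restriction}\beta_{n+1}\in\dot G_{\beta_{n+1}}$. Let $G\subseteq P_{\beta_{n+1}}$ be generic with $q_{n+1}\in G$ and let $p_n\in N$ be the value of $\dot p_n$. The set
\[
D'=\{r\in P_{\beta_{n+1}}:\ r\perp p_n{\restriction}\beta_{n+1}\ \text{ or }\ \exists p'\in D_n\,(p'\le p_n\wedge p'{\restriction}\beta_{n+1}=r)\}
\]
is in $N$. It is dense: if $s\in P_{\beta_{n+1}}$ is compatible with $p_n{\restriction}\beta_{n+1}$, take $s'$ below both and extend $s'{}^\frown p_n{\restriction}[\beta_{n+1},\beta)\le p_n$ to some $p'\in D_n$; then $p'{\restriction}\beta_{n+1}\le s$ is in $D'$. So there is $r\in D'\cap N\cap G$. As $p_n{\restriction}\beta_{n+1}\in G$, the second alternative holds for $r$, and elementarity gives $p'\in N\cap D_n$ with $p'\le p_n$ and $p'{\restriction}\beta_{n+1}=r\in G$. Let $\dot p_{n+1}$ name such a $p'$.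

Let $q^\dagger\in P_\beta$ extend all $q_n$ and be trivial on $[\sup(N\cap\beta),\beta)$. Its support is countable, being the union of the supports of the $q_n$. We claim that $q^\dagger\Vdash\dot p_n\in\dot G_\beta$ for every $n$. Let $r\le q^\dagger$ decide $\dot p_n=p$; so $p\in N$. Since $\dot p_n$ is a $P_{\beta_n}$-name, already $r{\restriction}\beta_n\Vdash\dot p_n=p$. For $m\ge n$ the condition $r{\restriction}\beta_m\le q_m$ forces $\dot p_m\le p$ and $\dot p_m{\restriction}\beta_m\in\dot G_{\beta_m}$, hence $p{\restriction}\beta_m\in\dot G_{\beta_m}$. By separativity $r{\restriction}\beta_m\le p{\restriction}\beta_m$. The support of $p$ is a countable element of $N$, so it is contained in $N\cap\beta\subseteq\sup_m\beta_m$. Hence $r\le p$, which proves the claim. So $q^\dagger\Vdash\dot p_{n+1}\in D_n\cap N\cap\dot G_\beta$ for all $n$. Thus $q^\dagger$ is $(N,P_\beta)$-generic, and $q^\dagger\Vdash\dot p\in\dot G_\beta$.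
\end{proof}

\section{The model $W$}\label{sec:W}

In $U$ let $\ell:\kappa\to U_\kappa$ be a Laver function. Define a countable support iteration $\langle P_\alpha,\dot Q_\alpha:\alpha<\kappa\rangle$ with limit $P=P_\kappa$ as follows: if $\ell(\alpha)$ is a $P_\alpha$-name and $\Vdash_{P_\alpha}$ ``$\ell(\alpha)$ is an $f$-proper poset'', let $\dot Q_\alpha=\ell(\alpha)$; otherwise let $\dot Q_\alpha$ be a name for $C(\alpha)$. In both cases we use the separative order. By induction on $\alpha\le\kappa$, $P_\alpha$ is $f$-proper (Lemma~\ref{lem:iter}) and $U^{P_\alpha}$ has good models (Lemmas~\ref{lem:Ugood} and~\ref{lem:preserve}); for $\alpha<\kappa$ it follows that $\dot Q_\alpha$ is forced to be $f$-proper, in the second case by Lemma~\ref{lem:Calpha}.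

As names for elements of $\dot Q_\alpha$ we use mixtures, along maximal antichains of $P_\alpha$, of names in $\operatorname{dom}(\dot Q_\alpha)$. If $P_\alpha\in U_\kappa$, then $\dot Q_\alpha$ can be taken in $U_\kappa$: for $\ell(\alpha)$ this is clear, and $C(\alpha)$ consists of countable sequences of countable subsets of $\alpha$. Since $\kappa$ is inaccessible in $U$, it follows by induction that $P_\alpha,\dot Q_\alpha\in U_\kappa$ for all $\alpha<\kappa$. Supports are bounded in $\kappa$, so, identifying conditions of $P_\alpha$ with their extensions by trivial tails, $P=\bigcup_{\alpha<\kappa}P_\alpha$ and $|P|\le\kappa$.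

\begin{lemma}\label{lem:cc}
$P$ has the $\kappa$-chain condition.
\end{lemma}

\begin{proof}
Let $p_\xi\in P$ for $\xi<\kappa$. If $\operatorname{cf}(\xi)=\omega_1$, then $\operatorname{supp}(p_\xi)\cap\xi$ is bounded in $\xi$. By Fodor's lemma on the stationary set of these $\xi$ and since $|P_\zeta|<\kappa$ for $\zeta<\kappa$, there are $\zeta$, $r$ and a stationary $T\subseteq\kappa$ such that $\operatorname{supp}(p_\xi)\cap\xi\subseteq\zeta$ and $p_\xi{\restriction}\zeta=r$ for $\xi\in T$. Choose $\xi<\xi'$ in $T$ with $\zeta\le\xi$ and $\operatorname{supp}(p_\xi)\subseteq\xi'$. Then $p_\xi$ and $p_{\xi'}$ agree below $\zeta$ and have disjoint supports above $\zeta$, so they are compatible.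
\end{proof}

Let $G\subseteq P$ be $U$-generic and $W=U[G]$.

\begin{proposition}\label{prop:W}
The model $W$ has the following properties.
\begin{enumerate}
\item[(W1)] $\omega_1^W=\lambda$, and every countable set of ordinals in $W$ is covered by a set in $V$ of $V$-cardinality less than $\lambda$.
\item[(W2)] For unboundedly many $\alpha<\kappa$ there is in $W$ a continuous $\subseteq$-increasing sequence $\langle a_\xi:\xi<\omega_1\rangle$ of countable sets with union $\alpha$ such that $a_\xi\cap\omega_1\in\omega_1$ and $\operatorname{ot}(a_\xi)<f(a_\xi\cap\omega_1)$ for all $\xi$.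
\item[(W3)] $\omega_2^W=\kappa$.
\item[(W4)] $W\models$ PFA.
\end{enumerate}
\end{proposition}

\begin{proof}[Proof of \textup{(W1)--(W3)}]
(W1) By Lemma~\ref{lem:preserve} for the $f$-proper poset $P$, $\omega_1^W=\lambda$ and every countable set of ordinals in $W$ is contained in the range of some $h:\omega\to\mathrm{Ord}$ in $U$. By the $\lambda$-c.c.\ of $Col(\omega,{<}\lambda)$ there is in $V$ a sequence $\langle B_n:n<\omega\rangle$ of sets of size less than $\lambda$ with $h(n)\in B_n$ for all $n$. Since $\lambda$ is regular, $\bigcup_nB_n$ has $V$-cardinality less than $\lambda$.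

(W2) Take $i:U\to M$ with $\operatorname{crit}(i)=\kappa$ and $i(\ell)(\kappa)=\emptyset$. For every $\beta<\kappa$, $M$ satisfies that some $\alpha$ with $\beta<\alpha<i(\kappa)$, namely $\alpha=\kappa$, has $i(\ell)(\alpha)=\emptyset$; so by elementarity $\{\alpha<\kappa:\ell(\alpha)=\emptyset\}$ is unbounded in $\kappa$. Since $\emptyset$ does not name a nonempty poset, at such $\alpha\ge\lambda$ we forced with $C(\alpha)$, and Lemma~\ref{lem:Calpha} gives the sequence.

(W3) By (W2) all $\alpha$ with $\omega_1\le\alpha<\kappa$ have size $\omega_1$ in $W$, and $\kappa$ remains a cardinal by Lemma~\ref{lem:cc}.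
\end{proof}

For (W4) we use the standard argument for PFA. The one point to check is that a poset that is proper in $U[G]$ is still recognized as $f$-proper by the target of the embedding, so that the iteration uses it.

\begin{proof}[Proof of \textup{(W4)}]
Let $\mathbf Q\in W$ be a proper poset and let $\langle D_\xi:\xi<\omega_1\rangle\in W$ be a sequence of dense subsets. We may assume that the underlying set of $\mathbf Q$ is an ordinal $\tau$. Choose a name $\dot Q\in U$ for $\mathbf Q$ such that $\Vdash_P$ ``$\dot Q$ is a proper poset with underlying set $\tau$'' (mix with a name for the preorder $\tau\times\tau$, under which all elements are equivalent).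

\emph{Choice of the embedding.} By Section~\ref{sec:prelim}, if $G'\subseteq P$ is $U$-generic, then the properness of $\dot Q[G']$ in $U[G']$ is witnessed by a club in $[H(\chi_1)]^\omega$ for all sufficiently large regular $\chi_1$. Since $P$ is a set, there is a bound in $U$ that works for all $G'$. So we can choose $\chi_1>2^{|\tau|+\kappa}$, regular in $U$, such that $P$ forces that the properness of $\dot Q$ is witnessed by a club in $[H(\chi_1)]^\omega$; since $|P|\le\kappa$, $P$ forces that $\chi_1$ is regular and $\mathcal P(\dot Q)\in H(\chi_1)$. Choose $\theta\ge\max(|\operatorname{tc}(\dot Q)|,2^{\chi_1})$. Then $\theta\ge\kappa$, $\theta\ge|\tau|$ and $\Vdash_P|[H(\chi_1)]^\omega|\le\theta$. Let $i:U\to M$ be elementary with $M$ transitive, $\operatorname{crit}(i)=\kappa$, $i(\kappa)>\theta$, $M^\theta\subseteq M$ and $i(\ell)(\kappa)=\dot Q$.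

\emph{Stage $\kappa$ of $i(P)$.} Since $P_\alpha,\dot Q_\alpha\in U_\kappa$ for $\alpha<\kappa$, the iteration $i(P)$ begins with $\langle P_\alpha,\dot Q_\alpha:\alpha<\kappa\rangle$, and its countable support limit at $\kappa$, computed in $M$, is $P$ because $M^\omega\subseteq M$. So $i(P)_\kappa=P$. Also $i(\lambda)=\lambda$ and $i(f)=f$. Let $G'\subseteq P$ be any $U$-generic filter. As $|P|\le\theta$ and $M^\theta\subseteq M$, the model $M[G']$ is closed under $\theta$-sequences that lie in $U[G']$. So $H(\chi_1)$ and $[H(\chi_1)]^\omega$ are the same in $M[G']$ and $U[G']$, and $M[G']$ contains a club $E\subseteq[H(\chi_1)]^\omega$ that witnesses the properness of $\dot Q[G']$ in $U[G']$. That $q$ is $(N,\dot Q[G'])$-generic for $N\in E$ is a statement about dense sets in $N$ and compatibility, so it is absolute between the two models; hence $E$ witnesses properness in $M[G']$ too. The proof of Lemma~\ref{lem:properf}, carried out in $M[G']$, shows that $\dot Q[G']$ is $f$-proper there. As $G'$ was arbitrary, $M\models\,\Vdash_P$ ``$\dot Q$ is an $f$-proper poset''. Since $i(\ell)(\kappa)=\dot Q$, the iterand of $i(P)$ at stage $\kappa$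 is $\dot Q$ with its separative order.

\emph{Lifting $i$.} Let $g\subseteq\mathbf Q$ be generic over $U[G]$; recall that the separative order has the same generic filters. Then $G*g$ is generic for $i(P)_{\kappa+1}$. Forcing with the tail of $i(P)$ over $U[G][g]$, we obtain an $i(P)$-generic $G^*$ whose restriction to $\kappa+1$ is $G*g$. If $p\in P$ has support bounded by $\alpha<\kappa$, then $i(p){\restriction}\alpha=i(p{\restriction}\alpha)=p{\restriction}\alpha$ and $i(p)$ is trivial from $\alpha$ on; so $i(p)$ is $p$ with a trivial tail. Hence $i''G\subseteq G^*$, and $i$ lifts to an elementary $i:U[G]\to M[G^*]$ by $i(\sigma[G])=i(\sigma)[G^*]$.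

\emph{The filter.} Since $|\tau|\le\theta$, $i{\restriction}\tau\in M$; and $g\in M[G^*]$. So $i''g\in M[G^*]$. It generates a filter on $i(\mathbf Q)$, and this filter meets every member of
\[
i(\langle D_\xi:\xi<\omega_1\rangle)=\langle i(D_\xi):\xi<\omega_1\rangle ,
\]
because $g$ meets every $D_\xi$ and $\omega_1<\kappa=\operatorname{crit}(i)$. By elementarity there is in $W=U[G]$ a filter on $\mathbf Q$ that meets all $D_\xi$.
\end{proof}

\section{PFA implies MRP}

This implication is due to Moore; we include a proof.

Let $\Sigma$ be an open stationary set mapping for $X$ and $\theta$. Let $P_\Sigma$ consist of $\emptyset$ and of all continuous $\in$-chains $p=\langle N_\xi:\xi\le\eta_p\rangle$ in $\operatorname{dom}(\Sigma)$ with $\eta_p<\omega_1$ such that for every limit $0<\nu\le\eta_p$ there is $\nu_0<\nu$ with $N_\xi\cap X\in\Sigma(N_\nu)$ for $\nu_0<\xi<\nu$. Order $P_\Sigma$ by end-extension. Since $\operatorname{dom}(\Sigma)$ is club, every $p$ can be extended by one more model that contains the last model of $p$ and any given $y\in H(\theta)$; the new index is not a limit $>0$, so no reflection is required there.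

The difficulty is to put a model $M$ on top of a chain of limit length: all models from some index on must have their traces in $\Sigma(M)$. By $M$-stationarity we can find one suitable trace $Y$ inside $M$, and openness lets us extend a condition into a dense set while all new traces stay in a neighborhood $[x,Y]$ of $Y$.

\begin{claim}
Let $\chi$ be a large regular cardinal, $N^*\prec H(\chi)$ countable, $\Sigma,X,\theta,P_\Sigma\in N^*$ and $p_0\in P_\Sigma\cap N^*$. Then there is $q\le p_0$ that extends a member of $D\cap N^*$ for every dense $D\subseteq P_\Sigma$ with $D\in N^*$. In particular, $q$ is $(N^*,P_\Sigma)$-generic.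
\end{claim}

\begin{proof}
Let $M=N^*\cap H(\theta)$. By Lemma~\ref{lem:trace}, $M\in\operatorname{dom}(\Sigma)$. List the dense sets in $N^*$ as $\langle D_n:n<\omega\rangle$. Let $\chi'\in N^*$ be regular with $P_\Sigma,\mathcal P(P_\Sigma),\Sigma,H(\theta)\in H(\chi')$, and fix a well-order of $H(\chi')$ in $N^*$. Suppose that $p_n\in P_\Sigma\cap N^*$ is given. For $Y\in[X]^\omega$ let $\operatorname{cl}(Y)$ be the Skolem hull in $H(\chi')$, with this well-order, of $Y\cup\{p_n,D_n,P_\Sigma,\Sigma,X,\theta\}$. The set
\[
E=\{Y\in[X]^\omega:\operatorname{cl}(Y)\cap X=Y\}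
\]
is club in $[X]^\omega$: it is closed because $\operatorname{cl}$ commutes with unions of increasing $\omega$-sequences, and it is cofinal because iterating $Y\mapsto\operatorname{cl}(Y)\cap X$ $\omega$ times and taking the union leads into $E$. Moreover $E\in N^*$, and $E\in H(\theta)$ because $E\subseteq[X]^\omega\in H(\theta)$. So $E\in M$, and by $M$-stationarity there is $Y\in E\cap\Sigma(M)\cap M$. Put $K=\operatorname{cl}(Y)$. Then $K\in N^*$, $K\prec H(\chi')$ and $K\cap X=Y$; as $K$ is countable, $K\subseteq N^*$. Since $\Sigma(M)$ is open, there is a finite $x\subseteq Y$ with $[x,Y]\subseteq\Sigma(M)$.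

Working in $K$, extend $p_n$ by one model that contains $x$ and the last model of $p_n$ (if there is one), and then extend the result to $p_{n+1}\in D_n\cap K\subseteq N^*$. Let $N_\xi$ be one of the new models. It includes the first new model, so $x\subseteq N_\xi$. It is a countable element of $K$, so $N_\xi\subseteq K$ and $N_\xi\cap X\subseteq Y$. Finally $N_\xi\cap X$ is infinite, because $X\in N_\xi\prec H(\theta)$ and $X$ is infinite. Hence $N_\xi\cap X\in[x,Y]\subseteq\Sigma(M)$.

The union of all models that occur in the $p_n$ is $M$. Indeed, each of them is a countable element of $N^*\cap H(\theta)$, hence an element and a subset of $M$; and for $y\in M$ the set $\{p\ne\emptyset:y\in\text{the last model of }p\}$ is dense and in $N^*$. The length of $\bigcup_np_n$ is a limit, since the extensions are proper. So $q=(\bigcup_np_n)^\frown\langle M\rangle$ is a continuous $\in$-chain in $\operatorname{dom}(\Sigma)$, and the requirement at its last index holds, since all models beyond $p_0$ have their traces in $\Sigma(M)$. Thus $q$ is a condition below all $p_n$.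
\end{proof}

\begin{proposition}\label{prop:MRP}
PFA implies MRP.
\end{proposition}

\begin{proof}
By the Claim, $P_\Sigma$ is proper. For $\alpha<\omega_1$ let $L_\alpha=\{p\in P_\Sigma:p\ne\emptyset,\ \eta_p\ge\alpha\}$. These sets are dense, by induction on $\alpha$: for $\alpha=0$ and for successors by one-step extensions. For limit $\alpha$ and given $p_0$ apply the Claim to some $N^*$ that contains $\alpha$ and $p_0$. Since $\alpha\subseteq N^*$, all $L_\beta$ with $\beta<\alpha$ are among the dense sets in $N^*$, so $\eta_q\ge\beta$ for all $\beta<\alpha$, that is, $\eta_q\ge\alpha$.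

By PFA there is a filter that meets all $L_\alpha$. Its members are pairwise comparable, being initial segments of common extensions, and their union is a continuous $\in$-chain $\langle N_\nu:\nu<\omega_1\rangle$ as required by MRP for $\Sigma$.
\end{proof}

\section{Conclusion}

\begin{proof}[Proof of Theorem B]
Let $W$ be the model of Section~\ref{sec:W}; it is a generic extension of $V$. By Proposition~\ref{prop:W}, $\omega_1^W=\lambda$, $\omega_2^W=\kappa$ and $W\models$ PFA, so $W\models$ MRP by Proposition~\ref{prop:MRP}. Let $j:W\to M\subseteq W'$ be a generic embedding with $\operatorname{crit}(j)=\lambda$. By (W2), Proposition~\ref{prop:embed}(a) applies and gives $j(\lambda)>\kappa$. If $j$ is countably closed, then by (W1) Proposition~\ref{prop:embed}(b) applies, so $j(\lambda)$ is an inaccessible cardinal of $V$, and it is above $\kappa$.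
\end{proof}

This also completes the proof of Theorem A. The answer to the question is negative: assuming the consistency of a supercompact cardinal, neither MRP nor PFA implies that there are a $Q$ and a generic elementary embedding $j:V\to M\subseteq V^Q$ with $\operatorname{crit}(j)=\omega_1$ and $M^{<\omega_1}\subseteq M$.

\begin{thebibliography}{9}
\bibitem{SMR}
\emph{Set Mapping Reflection},
\url{https://www.math.cmu.edu/~eschimme/Appalachian/MooreNotes.pdf}.
\end{thebibliography}

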